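\title{Two-positive Ricci curvature does not bound the fill radius in dimension four}

\begin{abstract}
For every $m\ge2$ we construct a Riemannian metric on $\mathbb R^2\times S^m$ that is invariant under all translations of $\mathbb R^2$ and for which the sum of the two smallest eigenvalues of the Ricci curvature has a positive lower bound. Its quotients $T^2\times S^m$ have $2$-positive Ricci curvature bounded below by any prescribed $\alpha>0$ and contain curves of arbitrarily large fill radius. For $m=2$ this disproves a conjectured fill radius bound for closed four-manifolds. The metric is a small twist, along two rotations of the sphere that do not commute, of a metric whose planar fibers have constant area and varying shape.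
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $(M,g)$ be a Riemannian manifold of dimension $n$, and let $\lambda_1\le\dots\le\lambda_n$ be the eigenvalues of the Ricci curvature at a point. The manifold has \emph{$k$-positive Ricci curvature} if $\lambda_1+\dots+\lambda_k>0$ at every point, and its $k$-positive Ricci curvature is \emph{bounded below by $\alpha$} if $\lambda_1+\dots+\lambda_k>\alpha$ at every point. For $k=1$ this is positive Ricci curvature, and for $k=n$ it is positive scalar curvature. For $\alpha>0$ the condition weakens as $k$ grows: if $\lambda_1+\dots+\lambda_k>\alpha$, then $\lambda_{k+1}\ge\lambda_k>0$, so $\lambda_1+\dots+\lambda_{k+1}>\alpha$. The case $k=2$ is a condition on tangent planes, because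
\begin{equation}\label{eq:minplane}
\lambda_1+\lambda_2=\min_{\Pi}\operatorname{tr}\big(\operatorname{Ric}|_\Pi\big),
\end{equation}
where $\Pi$ runs over the $2$-planes in the tangent space. Indeed, the trace over $\Pi$ is $\sum_j t_j\lambda_j$, where $t_j\in[0,1]$ is the squared length of the projection of the $j$-th unit eigenvector to $\Pi$ and $\sum_jt_j=2$.

A positive lower bound for $\lambda_1$ bounds the diameter. For larger $k$ one asks for a weaker notion of smallness. Let $\Gamma$ be a smooth closed curve in $M$ that bounds a disk, that is, $\Gamma$ is the restriction to $\partial D^2$ of a continuous map $D^2\to M$. Let $N_r(\Gamma)$ be the open $r$-neighborhood of $\Gamma$. The \emph{fill radius} of $\Gamma$, in the sense of Gromov--Lawson, is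
\[
\operatorname{fillrad}(\Gamma)=\sup\{\,r>0:\ \Gamma\text{ does not bound a disk in }N_r(\Gamma)\,\},
\]
with $\sup\emptyset=0$. It measures how far from $\Gamma$ a contraction of $\Gamma$ has to go. The manifold \emph{satisfies the fill radius bound $c$} if $\operatorname{fillrad}(\Gamma)\le c$ for every such curve. Each closed manifold satisfies some bound, for instance its diameter plus one, so the question is whether a bound can be chosen in terms of the curvature constant alone.

Two products with unit spheres show what to expect.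

\begin{example}[One long direction]\label{ex:one}
On $(\mathbb R/L\mathbb Z)\times S^{n-1}$ with $n\ge3$ we have $\lambda_1=0$ and $\lambda_2=n-2$. The diameter is unbounded as $L\to\infty$, but the fill radius is at most $\pi$. A contractible closed curve $\Gamma$ lifts to a closed curve $\tilde\Gamma$ in $\mathbb R\times S^{n-1}$. If the interval $J$ is the projection of $\tilde\Gamma$ to $\mathbb R$, then $J\times S^{n-1}$ is simply connected, contains $\tilde\Gamma$, and lies within distance $\pi$ of it. A disk in $J\times S^{n-1}$ projects into $N_r(\Gamma)$ for every $r>\pi$.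
\end{example}

\begin{example}[Two long directions]\label{ex:two}
On $(\mathbb R/L\mathbb Z)^2\times S^m$ with $m\ge2$ we have $\lambda_1=\lambda_2=0$ and $\lambda_3=m-1$. A large circle in the flat factor cannot be contracted without reaching its center, so the fill radius is unbounded as $L\to\infty$ (Lemma~\ref{lem:fill} below). These manifolds have $3$-positive Ricci curvature with a uniform lower bound, and they just fail to be $2$-positive.
\end{example}

One would guess from these examples that $2$-positive Ricci curvature allows one long direction and forbids two, and that it therefore bounds the fill radius. In dimension three this holds. By a theorem of Schoen--Yau and Gromov--Lawson, there is a constant depending only on $\alpha>0$ that is a fill radius bound for every closed three-manifold with scalar curvature bounded below by $\alpha$, and $2$-positive Ricci curvature is a stronger condition than positive scalar curvature. For dimension four the following is posed in \cite{kpositive} as Conjecture~2.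

\begin{quote}
\textbf{Conjecture.} For every $\alpha>0$ there is a constant $c(\alpha)$, depending only on $\alpha$, such that every closed four-manifold $(M,g)$ with $2$-positive Ricci curvature bounded below by $\alpha$ satisfies $\operatorname{fillrad}(\Gamma)\le c(\alpha)$ for every smooth closed curve $\Gamma$ that bounds a disk in $M$.
\end{quote}

We show that the conjecture is false: the borderline Example~\ref{ex:two} can be deformed, without losing its symmetry, to a metric with $\lambda_1+\lambda_2>0$.

\begin{theorem}\label{thm:invariant}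
Let $m\ge2$. There are a Riemannian metric on $\mathbb R^2\times S^m$, invariant under all translations of $\mathbb R^2$, and a constant $c_0>0$ such that $\lambda_1+\lambda_2\ge c_0$ everywhere.
\end{theorem}

\begin{theorem}\label{thm:fill}
Let $m\ge2$. For all $\alpha>0$ and $c>0$ there are a Riemannian metric on $T^2\times S^m$ with $\lambda_1+\lambda_2>\alpha$ everywhere and a smooth closed curve $\Gamma$ that bounds a disk and has $\operatorname{fillrad}(\Gamma)>c$. For $m=2$ this disproves the conjecture, for every $\alpha>0$.
\end{theorem}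

\begin{theorem}\label{thm:all}
Let $n\ge2$ and $1\le k\le n$. A fill radius bound depending only on $n$, $k$, $\alpha$ for connected closed $n$-manifolds with $k$-positive Ricci curvature bounded below by $\alpha>0$ exists if and only if $k=1$ or $n\le3$. (The case $n=3$, $k\ge2$ uses the theorem of Schoen--Yau and Gromov--Lawson quoted above.)
\end{theorem}

Theorems~\ref{thm:fill} and~\ref{thm:all} follow from Theorem~\ref{thm:invariant} by short arguments, given in Section~\ref{sec:fill}. The metric of Theorem~\ref{thm:invariant} is found by a perturbation in two small parameters. An invariant metric consists of a metric on each planar fiber and a horizontal distribution. Twisting the distribution by an amount $\varepsilon$ raises the trace of the Ricci curvature over the fibers by order $\varepsilon^2$, but it also tilts the plane that realizes the minimum in \eqref{eq:minplane}, and this lowers $\lambda_1+\lambda_2$ by the same order. Sections~\ref{sec:ricci} and~\ref{sec:eigen} compute the balance $\Psi$ of gain and loss and show that only its mean over $S^m$ matters.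 When the fiber metric is constant, the mean is at most zero, and it is zero for twists along Killing fields (Section~\ref{sec:constant}). In Section~\ref{sec:coupling} we let the shape of the fibers vary by an amount $\delta$ and obtain a positive mean of order $\delta^2$.

\section{From an invariant metric to large fill radius}\label{sec:fill}

Throughout, $s=(s^1,s^2)$ is the coordinate on $\mathbb R^2$. The following lemma uses the symmetry only, and no curvature condition.

\begin{lemma}\label{lem:fill}
Let $g$ be a translation-invariant metric on $\mathbb R^2\times S^m$ and let $c>0$. For all sufficiently large $L$ the quotient $M=(\mathbb R/L\mathbb Z)^2\times S^m$ contains a smooth closed curve $\Gamma$ that bounds a disk and has $\operatorname{fillrad}(\Gamma)>c$.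
\end{lemma}

\begin{proof}
By translation invariance and compactness of $S^m$ there is a constant $C_0$ with $|ds(V)|\le C_0|V|_g$ for all tangent vectors $V$, with the Euclidean norm on the left. Hence the projection $\pi$ from $M$ to the flat torus $(\mathbb R/L\mathbb Z)^2$ is $C_0$-Lipschitz. Choose $r>c$, then $\rho>C_0r$, and let $L>4\rho$. Then the open disk $\{|s|<2\rho\}$ embeds in the torus, and we identify it with its image. Fix $p_0\in S^m$ and let $\Gamma$ be the circle $\{|s|=\rho\}\times\{p_0\}$, traversed once. It bounds the disk $\{|s|\le\rho\}\times\{p_0\}$.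

A point of $N_r(\Gamma)$ projects to a point at flat distance less than $C_0r<\rho$ from the circle $|s|=\rho$, hence into the punctured disk $\{0<|s|<2\rho\}$. If $f\colon D^2\to N_r(\Gamma)$ were a disk bounded by $\Gamma$, then $\pi\circ f$ would contract the circle $|s|=\rho$ inside this punctured disk, whose fundamental group is infinite cyclic and generated by that circle. So no such $f$ exists, and $\operatorname{fillrad}(\Gamma)\ge r>c$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fill} from Theorem~\ref{thm:invariant}]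
Multiplying a metric by $t^2$ divides the eigenvalues of the Ricci curvature by $t^2$. For $t^2<c_0/\alpha$ the rescaled metric of Theorem~\ref{thm:invariant} is translation invariant and has $\lambda_1+\lambda_2>\alpha$. Its quotients are locally isometric to it, and Lemma~\ref{lem:fill} provides $L$ and $\Gamma$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Recall Myers' theorem: a complete connected $n$-manifold with $\operatorname{Ric}\ge\alpha>0$ has diameter at most $D=\pi\sqrt{(n-1)/\alpha}$. Let $k=1$. For $r>D$ we have $N_r(\Gamma)=M$, so $\operatorname{fillrad}(\Gamma)\le D$. Let $n=k=2$. Both eigenvalues equal the Gauss curvature, so $\lambda_1>\alpha/2$ and the case $k=1$ applies. Let $n=3$ and $k\in\{2,3\}$. The condition weakens as $k$ grows, so the scalar curvature is greater than $\alpha$, and the theorem of Schoen--Yau and Gromov--Lawson gives the bound. Finally let $n\ge4$ and $k\ge2$. The metrics of Theorem~\ref{thm:fill} on $T^2\times S^{n-2}$ have $\lambda_1+\dots+\lambda_k>\alpha$ and unbounded fill radius, so no bound exists.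
\end{proof}

\section{The Ricci curvature of invariant metrics}\label{sec:ricci}

\subsection*{Conventions}
Let $h$ be the round metric of the unit sphere $S^m\subset\mathbb R^{m+1}$, so $\operatorname{Ric}_h=(m-1)h$. Vector fields and $1$-forms on $S^m$ are identified by $h$, and $\int$ without a domain is the integral over $(S^m,h)$. Repeated indices $i,j,k,l\in\{1,2\}$ are summed, and so is a repeated index $e$ that runs over a local orthonormal frame; $\partial_e$ is the derivative along $e$. Derivatives of matrix-valued functions are taken entry by entry. We write $\Delta=\operatorname{div}\nabla$. On $2$-forms,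
\[
\langle\beta_1\wedge\beta_2,\gamma_1\wedge\gamma_2\rangle=\langle\beta_1,\gamma_1\rangle\langle\beta_2,\gamma_2\rangle-\langle\beta_1,\gamma_2\rangle\langle\beta_2,\gamma_1\rangle,
\]
so that $\langle\omega,\beta_1\wedge\beta_2\rangle=\omega(\beta_1,\beta_2)$ and $|\omega|^2=\frac12\sum_{e,e'}\omega(e,e')^2$. The $L^2$-adjoint $d^*$ of $d$ is given on $2$-forms by $(d^*\omega)(Y)=-\sum_e(\nabla_e\omega)(e,Y)$. The curvature tensor is normalized so that $\operatorname{Ric}(X,X)=\sum_e\langle R(e,X)X,e\rangle$.

We use four standard facts about a Killing field $K$ on a Riemannian manifold, with dual $1$-form $K^\flat$.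
\begin{enumerate}
\item[(K1)] $\nabla K$ is skew-symmetric. Hence $\operatorname{div}K=0$ and $dK^\flat(X,Y)=2\langle\nabla_XK,Y\rangle$.
\item[(K2)] $-\sum_e\nabla^2_{e,e}K=\operatorname{Ric}(K)$. With (K1) this reads $\operatorname{Ric}(K,\cdot)=\frac12d^*dK^\flat$.
\item[(K3)] Along a geodesic $\gamma$, $K$ is a Jacobi field: $K''+R(K,\gamma')\gamma'=0$.
\item[(K4)] The flow of $K$ preserves gradients: $[K,\nabla f]=\nabla(Kf)$.
\end{enumerate}
We also use that on a closed connected manifold the equation $\Delta\varphi=f$ has a smooth solution whenever $f$ is smooth with $\int f=0$.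

\subsection*{The vertical and mixed components}
Let $K_i=\partial/\partial s^i$; we call the plane spanned by $K_1,K_2$ vertical and its orthogonal complement horizontal. An invariant metric on $\mathbb R^2\times S^m$ is determined by the matrix $H_{ij}=g(K_i,K_j)$, by the horizontal distribution, and by the metric that the latter induces on $S^m$. We keep the base metric round and consider
\begin{equation}\label{eq:metric}
g=h+H_{ij}\,\theta^i\theta^j,\qquad \theta^i=ds^i+\varepsilon a^i,
\end{equation}
where $H$ is a smooth function on $S^m$ with values in positive definite symmetric $2\times2$ matrices, $a^1,a^2$ are $1$-forms on $S^m$, and $\varepsilon\in\mathbb R$. Put $F^i=da^i$ and $w=\sqrt{\det H}$, and let $H^{ij}$ be the entries of $H^{-1}$. The horizontal lift of $X\in TS^m$ is $\tilde X=X-\varepsilon a^i(X)K_i$; it satisfies $\theta^i(\tilde X)=0$ and $|\tilde X|_g=|X|_h$. Dually, the forms $\theta^i$ are orthogonal to all forms pulled back from $S^m$, and $\langle\theta^i,\theta^j\rangle=H^{ij}$. The volume element of $g$ is $w\,dvol_h\,ds^1ds^2$.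

Every component of the Ricci tensor that contains a $K_i$ can be read off from (K2).

\begin{lemma}\label{lem:ricci}
For the metric \eqref{eq:metric}, with all operators on the right taken on $(S^m,h)$,
\begin{align}
\operatorname{Ric}(K_i,\tilde X)&=\frac{\varepsilon}{2w}\,d^*\big(wH_{ij}F^j\big)(X),\label{eq:mixed}\\
\operatorname{Ric}(K_i,K_l)H^{lk}&=-\frac1{2w}\operatorname{div}\big(wH^{lk}\nabla H_{il}\big)+\frac{\varepsilon^2}2H_{ij}\langle F^j,F^k\rangle.\label{eq:vertical}
\end{align}
The trace of $\operatorname{Ric}$ over the vertical plane is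
\begin{equation}\label{eq:trace}
\operatorname{Ric}(K_i,K_l)H^{li}=-\frac{\Delta w}{w}+\frac{\varepsilon^2}2H_{ij}\langle F^i,F^j\rangle .
\end{equation}
\end{lemma}

\begin{proof}
Fix $i$. We have $K_i^\flat=H_{ij}\theta^j$, so
\begin{equation}\label{eq:dK}
dK_i^\flat=dH_{ij}\wedge\theta^j+\varepsilon H_{ij}F^j .
\end{equation}
The $1$-form $d_g^*dK_i^\flat$ is translation invariant, so it equals $\eta_j\theta^j+\eta$ with functions $\eta_j$ and a $1$-form $\eta$ on $S^m$. By (K2), $\operatorname{Ric}(K_i,K_l)=\frac12\eta_l$ and $\operatorname{Ric}(K_i,\tilde X)=\frac12\eta(X)$. We determine $\eta$ and $\eta_j$ by pairing with invariant test forms on the closed manifold $(\mathbb R/\mathbb Z)^2\times S^m$, where integrals of invariant functions are integrals over $S^m$ with weight $w$.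

Let $\phi$ be a $1$-form on $S^m$. The form $dH_{ij}\wedge\theta^j$ is orthogonal to $d\phi$, so
$\int\langle\eta,\phi\rangle w=\varepsilon\int\langle H_{ij}F^j,d\phi\rangle w$.
Since $\phi$ is arbitrary, $w\eta=\varepsilon\,d^*(wH_{ij}F^j)$, which is \eqref{eq:mixed}.

Let $\psi_1,\psi_2$ be functions on $S^m$. Then $d(\psi_k\theta^k)=d\psi_k\wedge\theta^k+\varepsilon\psi_kF^k$, and $\langle dH_{ij}\wedge\theta^j,d\psi_k\wedge\theta^k\rangle=\langle\nabla H_{ij},\nabla\psi_k\rangle H^{jk}$. Hence
\[
\int\eta_jH^{jk}\psi_k\,w=\int\Big(\langle\nabla H_{ij},\nabla\psi_k\rangle H^{jk}+\varepsilon^2H_{ij}\langle F^j,F^k\rangle\psi_k\Big)w .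
\]
Integrating the first term by parts gives \eqref{eq:vertical}. For the trace, $H^{li}\nabla H_{il}=\nabla\log\det H=2\nabla w/w$, which turns the first term of \eqref{eq:vertical} into $-\Delta w/w$.
\end{proof}

Formula \eqref{eq:trace} dictates the shape of the construction. Suppose $\varepsilon=0$. At a minimum point of $w$ the vertical trace $-\Delta w/w$ is at most zero, so $\lambda_1+\lambda_2\le0$ there by \eqref{eq:minplane}: without a twist there is no example. Moreover $\lambda_1+\lambda_2\ge0$ everywhere forces $\Delta w\le0$, so that $w$ is constant. An untwisted metric from which a perturbation can start therefore has fibers of constant area, while their shape is free. We take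
\begin{equation}\label{eq:ansatz}
g_\varepsilon=h+e^{\varepsilon^2\varphi}G_{ij}\,\theta^i\theta^j,\qquad\det G=1,\qquad U:=G^{-1},
\end{equation}
with a function $\varphi$ on $S^m$. The factor $e^{\varepsilon^2\varphi}$ changes the area at the order at which the twist acts.

\subsection*{The untwisted metric}
The purely horizontal components will be needed at $\varepsilon=0$ only.

\begin{lemma}\label{lem:zero}
For $g_0=h+G_{ij}ds^ids^j$ with $\det G=1$, the mixed components of the Ricci tensor and its vertical trace vanish, and
\begin{align}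
W^{ij}&:=U^{ik}\operatorname{Ric}_{g_0}(K_k,K_l)U^{lj}=\big(\tfrac12\Delta U-\tfrac12\,\partial_eU\,G\,\partial_eU\big)^{ij},\label{eq:W}\\
\mathcal S(X,Y)&:=\operatorname{Ric}_{g_0}(X,Y)=(m-1)h(X,Y)-\tfrac14\operatorname{tr}\big(U\,(XG)\,U\,(YG)\big)\label{eq:S}
\end{align}
for $X,Y\in T_pS^m$.
\end{lemma}

\begin{proof}
The first assertions are \eqref{eq:mixed} and \eqref{eq:trace} with $\varepsilon=0$ and $w=1$. By \eqref{eq:vertical}, $W=-\frac12U\operatorname{div}\big((\nabla G)U\big)$. Differentiating $GU=I$ and $UG=I$ gives $(\nabla G)U=-G\nabla U$ and $U\nabla G=-(\nabla U)G$. Hence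
\[
W=\tfrac12U\operatorname{div}(G\nabla U)=\tfrac12\Delta U+\tfrac12U\,\partial_eG\,\partial_eU=\tfrac12\Delta U-\tfrac12\,\partial_eU\,G\,\partial_eU .
\]

The slice $\{s_0\}\times S^m$ is the fixed point set of the isometry $s\mapsto2s_0-s$, hence totally geodesic. Let $X$ be a unit vector tangent to the slice. By the Gauss equation, the directions tangent to the slice contribute $m-1$ to $\operatorname{Ric}(X,X)$. The vertical directions contribute $U^{ij}\langle R(K_i,X)X,K_j\rangle$. Let $\gamma$ be the geodesic with initial velocity $X$; it stays in the slice, and primes denote derivatives along it. By (K1) and \eqref{eq:dK}, $2\langle K_i',V\rangle=(dG_{il}\wedge ds^l)(\gamma',V)$, which is $0$ for $V$ tangent to the slice and $G_{ij}'$ for $V=K_j$. So $K_i'=\frac12(G'U)_i{}^lK_l$ and $\langle K_i',K_j'\rangle=\frac14(G'UG')_{ij}$. Differentiating $G_{ij}=\langle K_i,K_j\rangle$ twice and using (K3), we get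
\[
G''_{ij}=-2\langle R(K_i,X)X,K_j\rangle+\tfrac12(G'UG')_{ij}.
\]
The vertical contribution is therefore $\frac14\operatorname{tr}(UG'UG')-\frac12\operatorname{tr}(UG'')$. Since $\det G=1$, we have $\operatorname{tr}(UG')=0$; differentiating and using $U'=-UG'U$ gives $\operatorname{tr}(UG'')=\operatorname{tr}(UG'UG')$. So the contribution is $-\frac14\operatorname{tr}(UG'UG')$. This proves \eqref{eq:S} for $X=Y$ of unit length, and both sides are symmetric bilinear forms.
\end{proof}

\section{The two lowest eigenvalues for a small twist}\label{sec:eigen}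

The vertical trace only bounds $\lambda_1+\lambda_2$ from above. The effect that has to be controlled is visible in a $2\times2$ matrix: the form with diagonal entries $\varepsilon^2t$, $\nu>0$ and off-diagonal entry $\varepsilon\mu$ takes on the vector $(1,\varepsilon\zeta)$ the value $\varepsilon^2(t+2\mu\zeta+\nu\zeta^2)$, whose minimum over $\zeta$ is $\varepsilon^2(t-\mu^2/\nu)$. An off-diagonal term of order $\varepsilon$ costs an amount of order $\varepsilon^2$. In our setting the tilt is a pair of vectors $\zeta=(\zeta_1,\zeta_2)$ in $T_pS^m$, and the tilted plane is spanned by $K_i+\varepsilon\tilde\zeta_i$, $i=1,2$. Put $\Phi_i=G_{ij}F^j$ and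
\begin{equation}\label{eq:Q}
Q(\zeta)=U^{ij}(d^*\Phi_i)(\zeta_j)+Q_2(\zeta),\qquad Q_2(\zeta)=U^{ij}\mathcal S(\zeta_i,\zeta_j)-W^{ij}h(\zeta_i,\zeta_j).
\end{equation}
The terms with $d^*\Phi_i$ and $\mathcal S$ correspond to $2\mu\zeta$ and $\nu\zeta^2$. The term with $W$ has no counterpart in the model: tilted vectors are longer than the $K_i$, and normalizing them changes the trace at order $\varepsilon^2$ when the vertical block of $\operatorname{Ric}_{g_0}$ is not zero.

We assume that the vertical eigenvalues of $\operatorname{Ric}_{g_0}$ are separated from the horizontal ones: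
\begin{equation}\label{eq:gap}
-\tfrac18U\le W\le\tfrac18U,\qquad\mathcal S\ge\tfrac12h\qquad\text{on }S^m .
\end{equation}
This holds for $G=I$, where $W=0$ and $\mathcal S=(m-1)h\ge h$ because $m\ge2$.

\begin{proposition}\label{prop:expansion}
Let $G$ satisfy $\det G=1$ and \eqref{eq:gap}, and let $a^1,a^2$ be arbitrary. Then $Q_2(\zeta)\ge\frac38U^{ij}h(\zeta_i,\zeta_j)$, and
\[
\Psi:=\tfrac12\langle\Phi_i,F^i\rangle+\min_\zeta Q(\zeta)
\]
is a smooth function on $S^m$ that does not depend on $\varphi$. For every $\varphi$ there are $C,\varepsilon_0>0$ such that the metric \eqref{eq:ansatz} satisfies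
\[
\big|\lambda_1+\lambda_2-\varepsilon^2(\Psi-\Delta\varphi)\big|\le C\varepsilon^3\qquad(0<\varepsilon\le\varepsilon_0).
\]
\end{proposition}

\begin{proof}
Let $(E_\mu^i)=U^{1/2}$ and $E_\mu=E_\mu^iK_i$ for $\mu=1,2$, so that $\sum_\mu E_\mu^iE_\mu^j=U^{ij}$. For an $h$-orthonormal frame $(X_b)$ of $T_pS^m$, the vectors $e^{-\varepsilon^2\varphi/2}E_\mu$ and $\tilde X_b$ form a $g_\varepsilon$-orthonormal frame, in which $\operatorname{Ric}$ is a symmetric matrix
\[
\mathcal M_\varepsilon=\begin{pmatrix}A_\varepsilon&B_\varepsilon\\B_\varepsilon^T&D_\varepsilon\end{pmatrix}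
\]
with $A_\varepsilon$ of size $2\times2$. By translation invariance, $\mathcal M_\varepsilon$ is a smooth function on $[-1,1]\times\mathcal O$, where $\mathcal O$ is the compact bundle of orthonormal frames of $S^m$. All Taylor remainders in $\varepsilon$ are therefore uniform. Lemma~\ref{lem:zero} gives $A_0=G^{1/2}WG^{1/2}$ and identifies $D_0$ with the matrix of $\mathcal S$, so \eqref{eq:gap} says that $\|A_0\|\le\frac18$ and $D_0\ge\frac12I$. Lemma~\ref{lem:ricci} with $w=e^{\varepsilon^2\varphi}$ gives
\begin{gather*}
B_\varepsilon=\varepsilon B_1+O(\varepsilon^3),\qquad(B_1)_{\mu b}=\tfrac12E_\mu^i(d^*\Phi_i)(X_b),\\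
\operatorname{tr}A_\varepsilon=\varepsilon^2\big(\tfrac12\langle\Phi_i,F^i\rangle-\Delta\varphi\big)+O(\varepsilon^4).
\end{gather*}

\emph{The trace over a tilted plane.} Let $Z$ be an $m\times2$ matrix, and let $\Pi_{\varepsilon Z}$ be the graph of $\varepsilon Z$, spanned by the columns of $J=\binom{I}{\varepsilon Z}$. The columns of $J(J^TJ)^{-1/2}$ are an orthonormal basis, so the trace over $\Pi_{\varepsilon Z}$ is $\operatorname{tr}[(J^TJ)^{-1}J^T\mathcal M_\varepsilon J]$. For $Z$ in a bounded set,
\begin{align*}
(J^TJ)^{-1}&=I-\varepsilon^2Z^TZ+O(\varepsilon^4),\\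
J^T\mathcal M_\varepsilon J&=A_\varepsilon+\varepsilon^2\big(B_1Z+Z^TB_1^T+Z^TD_0Z\big)+O(\varepsilon^3),
\end{align*}
and therefore the trace equals
\[
\operatorname{tr}A_\varepsilon+\varepsilon^2\big[2\operatorname{tr}(B_1Z)+\operatorname{tr}(Z^TD_0Z)-\operatorname{tr}(Z^TZA_0)\big]+O(\varepsilon^3).
\]
Since $U^{1/2}$ is invertible, the columns of $Z$, read as vectors in $T_pS^m$, can be written uniquely as $E_\mu^i\zeta_i$. Summing over $\mu$ with $\sum_\mu E_\mu^iE_\mu^j=U^{ij}$ gives
\[
2\operatorname{tr}(B_1Z)=U^{ij}(d^*\Phi_i)(\zeta_j),\qquad\operatorname{tr}(Z^TD_0Z)=U^{ij}\mathcal S(\zeta_i,\zeta_j),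
\]
and, because $(A_0)_{\mu\nu}=E_\mu^kE_\nu^l\operatorname{Ric}_{g_0}(K_k,K_l)$,
\[
\operatorname{tr}(Z^TZA_0)=U^{ik}U^{jl}\operatorname{Ric}_{g_0}(K_k,K_l)\,h(\zeta_i,\zeta_j)=W^{ij}h(\zeta_i,\zeta_j).
\]
So the bracket is $Q(\zeta)$, and
\begin{equation}\label{eq:tilted}
\operatorname{tr}\big(\operatorname{Ric}|_{\Pi_{\varepsilon Z}}\big)=\varepsilon^2\big(\tfrac12\langle\Phi_i,F^i\rangle+Q(\zeta)-\Delta\varphi\big)+O(\varepsilon^3).
\end{equation}
Moreover $Q_2(\zeta)\ge(\frac12-\frac18)\operatorname{tr}(Z^TZ)=\frac38U^{ij}h(\zeta_i,\zeta_j)$. A positive definite quadratic form plus a linear form has a unique minimum point, obtained by inverting the form; hence the minimum point and $\min Q$ are smooth on $S^m$. Inserting the minimum point in \eqref{eq:tilted} and using \eqref{eq:minplane} gives the upper bound for $\lambda_1+\lambda_2$.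

\emph{The lowest plane is slightly tilted.} For the lower bound we show that a plane $\Pi$ spanned by orthonormal eigenvectors for $\lambda_1,\lambda_2$ is of the form $\Pi_{\varepsilon Z}$ with $Z$ bounded; this is where the gap \eqref{eq:gap} is needed. For small $\varepsilon$ we have $\|A_\varepsilon\|\le\frac14$, $D_\varepsilon\ge\frac38I$ and $\|B_\varepsilon\|\le C_1\varepsilon$. The min-max principle, applied to the vertical plane, gives $\lambda_2\le\frac14$. Let $(\xi',\xi'')\in\mathbb R^2\times\mathbb R^m$ be a unit eigenvector with eigenvalue $\lambda\le\frac14$. The second row of the eigenvalue equation is $(D_\varepsilon-\lambda I)\xi''=-B_\varepsilon^T\xi'$, and $D_\varepsilon-\lambda I\ge\frac18I$, so $|\xi''|\le8C_1\varepsilon$. Every unit vector of $\Pi$ then has $|\xi''|\le16C_1\varepsilon$, and $|\xi'|\ge\frac12$ if $\varepsilon$ is small. Thus $\Pi$ projects isomorphically to the vertical plane and is the graph of $\varepsilon Z$ with $\|Z\|\le32C_1$. The trace over $\Pi$ is $\lambda_1+\lambda_2$, so \eqref{eq:tilted} and $Q(\zeta)\ge\min Q$ give the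 lower bound.
\end{proof}

The function $\varphi$ is still free, and it serves to replace $\Psi$ by its mean.

\begin{corollary}\label{cor:mean}
If, in Proposition~\ref{prop:expansion}, $\int\Psi>0$, then for a suitable $\varphi$ and small $\varepsilon>0$ the metric $g_\varepsilon$ has the properties stated in Theorem~\ref{thm:invariant}.
\end{corollary}

\begin{proof}
Let $\bar\Psi>0$ be the mean of $\Psi$ and solve $\Delta\varphi=\Psi-\bar\Psi$. Then $\lambda_1+\lambda_2\ge\varepsilon^2\bar\Psi-C\varepsilon^3=:c_0$, which is positive for small $\varepsilon$.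
\end{proof}

\section{Constant fiber metric: the gain does not exceed the loss}\label{sec:constant}

Let $G=I$. Then $\Phi_i=F^i$ and $Q(\zeta)=\sum_i\big[(d^*F^i)(\zeta_i)+(m-1)|\zeta_i|^2\big]$, so
\begin{equation}\label{eq:flatPsi}
\Psi=\sum_{i=1}^2\Big(\tfrac12|da^i|^2-\tfrac1{4(m-1)}|d^*da^i|^2\Big).
\end{equation}

\begin{example}\label{ex:rotation}
Let $m=2$, with coordinates $x,y,z$ on $\mathbb R^3$, and let $\kappa=x\partial_y-y\partial_x$ be the rotation about the $z$-axis. Take $a^1=-\kappa$ and $a^2=0$. As a $1$-form, $\kappa=x\,dy-y\,dx$, so $d\kappa=2\,dx\wedge dy$ is $2z$ times the area form, and the gain is $\frac12|F^1|^2=2z^2$. By (K2), $d^*F^1=-2\kappa$, so $Q(\zeta)=-2\langle\kappa,\zeta_1\rangle+|\zeta_1|^2+|\zeta_2|^2$. The minimum is at $\zeta=(\kappa,0)$, and the loss is $|\kappa|^2=1-z^2$. Hence $\Psi=3z^2-1$. The mean of $z^2$ over $S^2$ is $\frac13$, so gain and loss both have mean $\frac23$ and cancel.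
\end{example}

No other twist does better.

\begin{proposition}\label{prop:constant}
For $G=I$ and all $a^1,a^2$ we have $\int\Psi\le0$. If $a^i=-\kappa_i$ with Killing fields $\kappa_1,\kappa_2$, then $Q$ is minimal at $\zeta=(\kappa_1,\kappa_2)$ and $\int\Psi=0$.
\end{proposition}

\begin{proof}
Let $a$ be a $1$-form and let $\|\cdot\|$ be the $L^2$-norm. Subtracting $df$ with $\Delta f=\operatorname{div}a$ does not change $da$, so we may assume $d^*a=0$. The Bochner formula $\|da\|^2+\|d^*a\|^2=\|\nabla a\|^2+\int\operatorname{Ric}_h(a,a)$ and the bound $|\nabla a|^2\ge\frac12|da|^2$ (the skew part of $\nabla a$ is $\frac12da$) give $\|da\|^2\ge2(m-1)\|a\|^2$. Then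
\[
\|da\|^2=\int\langle d^*da,a\rangle\le\|d^*da\|\,\|a\|\le\|d^*da\|\,\|da\|/\sqrt{2(m-1)},
\]
so each summand of \eqref{eq:flatPsi} has integral at most zero. If $a^i=-\kappa_i$, then $d^*F^i=-2(m-1)\kappa_i$ by (K2), which locates the minimum, and $\|d\kappa_i\|^2=\int\langle d^*d\kappa_i,\kappa_i\rangle=2(m-1)\|\kappa_i\|^2$ shows that each summand has integral $(m-1)\|\kappa_i\|^2-(m-1)\|\kappa_i\|^2=0$.
\end{proof}

Both halves of the proposition have a geometric reason. In \eqref{eq:flatPsi} the two translation directions do not interact, and for a single direction nothing can be gained: an invariant metric on $\mathbb R\times S^m$ is complete, so Myers' theorem excludes $\lambda_1\ge c_0>0$. For the equality case, suppose that $\kappa_1,\kappa_2$ commute, with flows $\phi^1,\phi^2$. The diffeomorphism $(s,p)\mapsto\big(s,\phi^1_{-\varepsilon s^1}\phi^2_{-\varepsilon s^2}(p)\big)$ pulls the product metric back to the metric whose value on a tangent vector $(\dot s,\dot p)$ is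
\[
|\dot p-\varepsilon\dot s^i\kappa_i|_h^2+|\dot s|^2 .
\]
This is the product seen from a rotating frame. It is translation invariant, it agrees with $g_\varepsilon$ for $G=I$, $a^i=-\kappa_i$ up to $O(\varepsilon^2)$, and it has $\lambda_1=\lambda_2=0$ on the plane spanned by $K_i+\varepsilon\kappa_i$.

Twists along Killing fields are thus exactly on the borderline. To cross it we have to couple the two directions, and the remaining freedom is the shape $G$ of the fibers.

\section{Coupling the two directions}\label{sec:coupling}

Let $\kappa_1,\kappa_2$ be Killing fields on $S^m$, let $\kappa_kf$ be the derivative of a function $f$ along $\kappa_k$, and put $c_{kl}=\langle\kappa_k,\kappa_l\rangle$. For a general $G$ with $\det G=1$ we keep the cross term $-2\varepsilon\kappa_i\,ds^i$ of the rotating frame. To leading order the cross term of $g_\varepsilon$ is $2\varepsilon G_{ij}a^j\,ds^i$, so we set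
\begin{equation}\label{eq:a}
a^i=-U^{ik}\kappa_k,\qquad F^i=-U^{ik}d\kappa_k-dU^{ik}\wedge\kappa_k,\qquad\Phi_i=-d\kappa_i-G_{ij}\,dU^{jk}\wedge\kappa_k .
\end{equation}
The minimum point of $Q$ is no longer explicit. We first evaluate $Q$ at $\zeta=\kappa=(\kappa_1,\kappa_2)$, the minimum point for $G=I$, where the integral can be computed exactly, and then estimate how far $\min Q$ lies below $Q(\kappa)$.

\subsection*{An integral identity}

\begin{lemma}\label{lem:identity}
For every $G$ with $\det G=1$ and $a^i$ as in \eqref{eq:a},
\[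
\int\Big(\tfrac12\langle\Phi_i,F^i\rangle+Q(\kappa)\Big)=\int\mathcal E,
\]
where
\[
\mathcal E=\tfrac12G_{ij}\,(\kappa_lU^{ik})(\kappa_kU^{jl})-\tfrac14U^{kl}\operatorname{tr}\big(U\,(\kappa_kG)\,U\,(\kappa_lG)\big).
\]
\end{lemma}

\begin{proof}
Since $d(U^{ij}\kappa_j)=-F^i$, the linear term of $Q(\kappa)$ has integral $\int\langle d^*\Phi_i,U^{ij}\kappa_j\rangle=-\int\langle\Phi_i,F^i\rangle$. The left side of the identity is therefore the integral of
\begin{equation}\label{eq:integrand}
-\tfrac12G_{ij}\langle F^i,F^j\rangle+U^{kl}\mathcal S(\kappa_k,\kappa_l)-W^{kl}c_{kl}.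
\end{equation}
By \eqref{eq:a} and $GU=I$,
\[
G_{ij}\langle F^i,F^j\rangle=U^{kl}\langle d\kappa_k,d\kappa_l\rangle+2\langle d\kappa_k,dU^{kl}\wedge\kappa_l\rangle+G_{ij}\langle dU^{ik}\wedge\kappa_k,dU^{jl}\wedge\kappa_l\rangle .
\]
We rewrite the three terms. By (K1), $\langle d\kappa_k,d\kappa_l\rangle=\frac12\sum_{e,e'}4\langle\nabla_e\kappa_k,e'\rangle\langle\nabla_e\kappa_l,e'\rangle=2\langle\nabla\kappa_k,\nabla\kappa_l\rangle$, and by (K2), $\Delta c_{kl}=2\langle\nabla\kappa_k,\nabla\kappa_l\rangle-2(m-1)c_{kl}$. So the first term is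
\[
U^{kl}\Delta c_{kl}+2(m-1)U^{kl}c_{kl}.
\]
In the second term put $Y^{kl}=\nabla U^{kl}=Y^{lk}$. By (K1) and this symmetry,
\[
\langle d\kappa_k,dU^{kl}\wedge\kappa_l\rangle=2\langle\nabla_{Y^{kl}}\kappa_k,\kappa_l\rangle=\langle\nabla_{Y^{kl}}\kappa_k,\kappa_l\rangle+\langle\kappa_k,\nabla_{Y^{kl}}\kappa_l\rangle=\langle\nabla U^{kl},\nabla c_{kl}\rangle .
\]
The third term is, by the definition of the inner product of $2$-forms,
\[
c_{kl}\,(\partial_eU\,G\,\partial_eU)^{kl}-G_{ij}(\kappa_lU^{ik})(\kappa_kU^{jl}).
\]
The other two parts of \eqref{eq:integrand} are given by \eqref{eq:S} and \eqref{eq:W}: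
\begin{align*}
U^{kl}\mathcal S(\kappa_k,\kappa_l)&=(m-1)U^{kl}c_{kl}-\tfrac14U^{kl}\operatorname{tr}\big(U(\kappa_kG)U(\kappa_lG)\big),\\
-W^{kl}c_{kl}&=-\tfrac12c_{kl}\Delta U^{kl}+\tfrac12c_{kl}(\partial_eU\,G\,\partial_eU)^{kl}.
\end{align*}
In the sum \eqref{eq:integrand}, the terms $(m-1)U^{kl}c_{kl}$ cancel, and so do the terms $\frac12c_{kl}(\partial_eU\,G\,\partial_eU)^{kl}$. What remains is
\[
-\tfrac12\big(U^{kl}\Delta c_{kl}+2\langle\nabla U^{kl},\nabla c_{kl}\rangle+c_{kl}\Delta U^{kl}\big)+\mathcal E=-\tfrac12\Delta\big(U^{kl}c_{kl}\big)+\mathcal E,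
\]
and the Laplacian integrates to zero.
\end{proof}

\subsection*{Nearly round fibers}
To keep the gap \eqref{eq:gap} and to see the sign of $\mathcal E$, we take $G$ close to $I$. The condition $\det G=1$ makes the first variation traceless. For functions $u,v$ on $S^m$ and a parameter $\delta>0$ let
\begin{equation}\label{eq:G}
\sigma=\begin{pmatrix}u&v\\v&-u\end{pmatrix},\quad\tau=\sqrt{1+\delta^2(u^2+v^2)},\quad U=\tau I+\delta\sigma,\quad G=\tau I-\delta\sigma .
\end{equation}
Since $\sigma^2=(u^2+v^2)I$, we have $GU=\tau^2I-\delta^2\sigma^2=I$. Both matrices have the eigenvalues $\tau\pm\delta\sqrt{u^2+v^2}$, which are positive with product $1$. Below, $O(\delta^N)$ denotes the Taylor remainder of a function or tensor that is smooth in $\delta$ and the point of $S^m$; such remainders are uniform together with their derivatives along $S^m$. From \eqref{eq:G}, \eqref{eq:W} and \eqref{eq:S},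
\begin{equation}\label{eq:delta}
\begin{gathered}
U=I+\delta\sigma+O(\delta^2),\qquad G=I-\delta\sigma+O(\delta^2),\\
W=\tfrac12\delta\Delta\sigma+O(\delta^2),\qquad\mathcal S=(m-1)h+O(\delta^2).
\end{gathered}
\end{equation}
In particular \eqref{eq:gap} and $U\ge\frac23I$ hold for small $\delta$.

\begin{lemma}[The gain]\label{lem:gain}
$\mathcal E=\delta^2\big[(\kappa_2u)(\kappa_1v)-(\kappa_1u)(\kappa_2v)\big]+O(\delta^3)$.
\end{lemma}

\begin{proof}
By \eqref{eq:delta}, $\mathcal E=\delta^2\big[\frac12(\kappa_l\sigma_{ik})(\kappa_k\sigma_{il})-\frac14\sum_k\operatorname{tr}\big((\kappa_k\sigma)^2\big)\big]+O(\delta^3)$. In the first sum, the terms with $k=l$ give $\sum_k\big((\kappa_ku)^2+(\kappa_kv)^2\big)$, and the terms with $k\ne l$ give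
\[
2\sum_i(\kappa_2\sigma_{i1})(\kappa_1\sigma_{i2})=2\big[(\kappa_2u)(\kappa_1v)-(\kappa_2v)(\kappa_1u)\big].
\]
In the second sum, $\operatorname{tr}\big((\kappa_k\sigma)^2\big)=2\big((\kappa_ku)^2+(\kappa_kv)^2\big)$. With the factors $\frac12$ and $-\frac14$ the squares cancel.
\end{proof}

The leading term is $-(du\wedge dv)(\kappa_1,\kappa_2)$, and it has no sign in general. Since $\operatorname{div}\kappa_k=0$, integration by parts gives
\begin{equation}\label{eq:commutator}
\int\big[(\kappa_2u)(\kappa_1v)-(\kappa_1u)(\kappa_2v)\big]=\int u\,[\kappa_1,\kappa_2]v .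
\end{equation}
So a gain of order $\delta^2$ requires Killing fields that do not commute.

Because $W$ and $\mathcal S$ are symmetric, $Q(\kappa+\xi)=Q(\kappa)+\sum_j\langle\ell_j,\xi_j\rangle+Q_2(\xi)$ with
\[
\ell_j=U^{ij}d^*\Phi_i+2U^{ij}\mathcal S(\kappa_i,\cdot)-2W^{ij}\kappa_i .
\]
The forms $\ell_j$ measure how far $\kappa$ is from the minimum point. The loss is quadratic in $\ell_j$, so a term of order $\delta$ in $\ell_j$ would compete with the gain.

\begin{lemma}[The loss]\label{lem:loss}
We have $\ell_j=-\delta\,d(\kappa_k\sigma_{jk})+O(\delta^2)$, and $\min Q\ge Q(\kappa)-\sum_j|\ell_j|^2$ for small $\delta$.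
\end{lemma}

\begin{proof}
For vector fields $\beta,\gamma$, differentiate $(\beta\wedge\gamma)(e,Y)=\langle\beta,e\rangle\langle\gamma,Y\rangle-\langle\beta,Y\rangle\langle\gamma,e\rangle$ in the formula for $d^*$:
\[
d^*(\beta\wedge\gamma)=-(\operatorname{div}\beta)\gamma-\nabla_\beta\gamma+\nabla_\gamma\beta+(\operatorname{div}\gamma)\beta=-(\operatorname{div}\beta)\gamma+(\operatorname{div}\gamma)\beta-[\beta,\gamma].
\]
For $\beta=\nabla f$ and $\gamma=\kappa_k$, (K1) and (K4) give $d^*(df\wedge\kappa_k)=-(\Delta f)\kappa_k+d(\kappa_kf)$. By \eqref{eq:a} and \eqref{eq:delta}, $\Phi_i=-d\kappa_i-\delta\,d\sigma_{ik}\wedge\kappa_k+O(\delta^2)$, and with (K2),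
\[
d^*\Phi_i=-2(m-1)\kappa_i+\delta(\Delta\sigma_{ik})\kappa_k-\delta\,d(\kappa_k\sigma_{ik})+O(\delta^2).
\]
The three terms of $\ell_j$ are therefore
\begin{align*}
U^{ij}d^*\Phi_i&=-2(m-1)U^{ij}\kappa_i+\delta(\Delta\sigma_{jk})\kappa_k-\delta\,d(\kappa_k\sigma_{jk})+O(\delta^2),\\
2U^{ij}\mathcal S(\kappa_i,\cdot)&=2(m-1)U^{ij}\kappa_i+O(\delta^2),\\
-2W^{ij}\kappa_i&=-\delta(\Delta\sigma_{jk})\kappa_k+O(\delta^2),
\end{align*}
and their sum is as claimed. By Proposition~\ref{prop:expansion} and $U\ge\frac23I$ we have $Q_2(\xi)\ge\frac14\sum_j|\xi_j|^2$, and $\langle\ell_j,\xi_j\rangle+\frac14|\xi_j|^2\ge-|\ell_j|^2$ for each $j$.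
\end{proof}

\subsection*{A Cauchy--Riemann equation on the sphere}
The loss drops to order $\delta^4$ if $\kappa_k\sigma_{jk}=0$ for $j=1,2$, that is, if
\begin{equation}\label{eq:CR}
\kappa_1u+\kappa_2v=0,\qquad\kappa_1v-\kappa_2u=0 .
\end{equation}
This is the single complex equation $(\kappa_1-\sqrt{-1}\,\kappa_2)(u+\sqrt{-1}\,v)=0$. The same equation gives the gain a sign: substituting \eqref{eq:CR} in Lemma~\ref{lem:gain} turns the coefficient of $\delta^2$ into $(\kappa_1u)^2+(\kappa_2u)^2$. By \eqref{eq:commutator} this function vanishes identically when $\kappa_1$ and $\kappa_2$ commute. We need a solution for which it does not vanish, and rotations about two perpendicular axes provide one among the linear functions.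

Let $x,y,z$ be the restrictions to $S^m$ of the first three coordinates of $\mathbb R^{m+1}$; here $m\ge2$ is used again. The fields
\[
\kappa_1=-z\partial_y+y\partial_z,\qquad\kappa_2=z\partial_x-x\partial_z
\]
generate rotations of $\mathbb R^{m+1}$, so they are Killing fields on $S^m$, and
\[
\kappa_1x=0,\qquad\kappa_1y=-z,\qquad\kappa_2x=z,\qquad\kappa_2y=0 .
\]
Take $u=x$ and $v=-y$. Then $\kappa_1u+\kappa_2v=0+0$ and $\kappa_1v-\kappa_2u=z-z$, so \eqref{eq:CR} holds, and $(\kappa_1u)^2+(\kappa_2u)^2=z^2$. In accordance with \eqref{eq:commutator}, $[\kappa_1,\kappa_2]=y\partial_x-x\partial_y$ and $\int u\,[\kappa_1,\kappa_2]v=\int x^2=\int z^2$.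

\begin{proof}[Proof of Theorem~\ref{thm:invariant}]
Let $G$ be given by \eqref{eq:G} with $u=x$, $v=-y$, and let $a^i$ be given by \eqref{eq:a} with the fields $\kappa_1,\kappa_2$ above. For small $\delta$ the gap condition \eqref{eq:gap} holds, so $\Psi$ is defined. By \eqref{eq:CR} and Lemma~\ref{lem:loss}, $\ell_j=O(\delta^2)$ and $\min Q\ge Q(\kappa)-C\delta^4$. By Lemmas~\ref{lem:identity} and~\ref{lem:gain},
\[
\int\Psi\ \ge\ \int\mathcal E-C\delta^4\ \ge\ \delta^2\int z^2-C\delta^3,
\]
with constants $C$ that depend only on $m$. Fix $\delta>0$ so small that the right side is positive. With $\delta$ fixed, Corollary~\ref{cor:mean} chooses first $\varphi$ and then $\varepsilon$, and yields a translation-invariant metric $g_\varepsilon$ on $\mathbb R^2\times S^m$ with $\lambda_1+\lambda_2\ge c_0>0$.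
\end{proof}

\begin{thebibliography}{9}

\bibitem{kpositive}
\emph{Manifolds with $k$-positive Ricci curvature},
\texttt{https://users.math.msu.edu/users/wolfson/k-positive-Ricci.pdf}.

\end{thebibliography}
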